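\title{Deficient small functions of entire functions of finite lower order}

\begin{abstract}
Let $f$ be a transcendental entire function of finite lower order, and let $\delta(a,f)$ be the Nevanlinna deficiency of $f$ with respect to a small function $a$. We prove that there is an absolute constant $\tau_0>0$ such that $\sum_a\delta(a,f)^{1/3-\tau}$ converges for $0<\tau<\tau_0$, the sum being taken over all small functions. This extends a theorem of Lewis and Wu from constants to small functions. The result follows from a bound on the number of small functions of deficiency at least $t$, which depends only on $t$ and on the lower order, and it also holds for meromorphic $f$ that have one small function of deficiency $1$. A Wronskian reduces the problem to an estimate for one subharmonic function with many disjoint sets of negativity, and this estimate is obtained from a multiscale count of the places where the positive part of the function fails to decay.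
\end{abstract}

\section{Introduction}\label{sec:intro}

For a function $F$ meromorphic in the plane let $n(t,F)$ be the number of poles of $F$ in $|z|\le t$, counted with multiplicity, and let
\[
m(r,F)=\frac1{2\pi}\int_0^{2\pi}\log^+|F(re^{i\theta})|\,d\theta,\qquad
N(r,F)=\int_0^r\frac{n(t,F)-n(0,F)}{t}\,dt+n(0,F)\log r .
\]
The proximity function $m$ measures how large $F$ is on the circle $|z|=r$, the counting function $N$ measures how many poles $F$ has inside it, and $T(r,F)=m(r,F)+N(r,F)$ is the Nevanlinna characteristic. The \emph{lower order} of $F$ is $\liminf_{r\to\infty}\log T(r,F)/\log r$.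

Let $f$ be a transcendental meromorphic function. A meromorphic function $a$ is \emph{small} with respect to $f$ if $T(r,a)=o(T(r,f))$ as $r\to\infty$. We write $\mathcal A=\mathcal A(f)$ for the set of all small functions together with the constant $\infty$; it contains all complex constants. The \emph{deficiency} of $a\in\mathcal A$ is
\[
\delta(a,f)=\liminf_{r\to\infty}\frac{m\bigl(r,\frac1{f-a}\bigr)}{T(r,f)}
=1-\limsup_{r\to\infty}\frac{N\bigl(r,\frac1{f-a}\bigr)}{T(r,f)},
\]
where $\frac1{f-a}$ is replaced by $f$ when $a=\infty$. The two expressions agree, and $0\le\delta(a,f)\le1$, because $T(r,\frac1{f-a})=T(r,f)+o(T(r,f))$ by facts (N1) and (N2) of Section~\ref{sec:prelim}. Thus $\delta(a,f)>0$ means that the equation $f(z)=a(z)$ has fewer solutions than the growth of $f$ permits, and equivalently that on every large circle $f$ is extremely close to $a$ somewhere.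

Small functions are the natural targets, since adding a small function to $f$ changes $T(r,f)$ only by $o(T(r,f))$ and merely translates the deficient functions. For $f(z)=e^z+z$ we have $T(r,f)=r/\pi+O(\log r)$ and $m(r,\frac1{f-z})=m(r,e^{-z})=r/\pi$, so $\delta(z,f)=\delta(\infty,f)=1$. A theorem of Osgood and Steinmetz states that
\begin{equation}\label{eq:OS}
\sum_{a\in\mathcal A}\delta(a,f)\le2
\end{equation}
for every transcendental meromorphic $f$. For $f=e^z+z$ it shows that no finite constant is deficient, so that the deficiencies of constants miss the exceptional behavior of this function altogether.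

By \eqref{eq:OS} at most $2/t$ small functions have deficiency at least $t$. For constants and entire $f$ there is a much stronger restriction. A theorem of Lewis and Wu \cite[Theorem~11]{problems} states that there is $\tau_0>0$, not depending on $f$, such that for every entire $f$ of finite lower order the series $\sum_{a\in\overline{\mathbb C}}\delta(a,f)^{1/3-\tau}$ converges for $0<\tau<\tau_0$. Problem~15 of \cite{problems} asks whether this remains true for small functions:

\medskip
\emph{Is there $\tau_0>0$, not depending on $f$, such that $\sum_{a\in\mathcal A}\delta(a,f)^{1/3-\tau}$ converges for every transcendental entire function $f$ of finite lower order and every $\tau$ with $0<\tau<\tau_0$?}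
\medskip

The answer is yes.

\begin{theorem}\label{thm:entire}
There is an absolute constant $\tau_0\in(0,\frac13)$, and for each $\mu<\infty$ a constant $k_0(\mu)$, such that for every transcendental entire function $f$ of lower order at most $\mu$ and every $0<t\le1$,
\begin{equation}\label{eq:count}
\#\{a\in\mathcal A\setminus\{\infty\}:\ \delta(a,f)\ge t\}\le k_0(\mu)\,t^{-(\frac13-\tau_0)} .
\end{equation}
Consequently $\sum_{a\in\mathcal A}\delta(a,f)^{\frac13-\tau}\le C(\mu,\tau)<\infty$ for $0<\tau<\tau_0$.
\end{theorem}

\begin{theorem}\label{thm:mero}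
The conclusions of Theorem~\ref{thm:entire} hold, with the same $\tau_0$ and with $\mathcal A\setminus\{a_0\}$ in place of $\mathcal A\setminus\{\infty\}$ in \eqref{eq:count}, for every transcendental meromorphic function $f$ of lower order at most $\mu$ for which $\delta(a_0,f)=1$ for some $a_0\in\mathcal A$ (a constant, a small function, or $\infty$).
\end{theorem}

Apart from finite lower order, the proof of \eqref{eq:count} uses only that $f$ has few poles,
\begin{equation}\label{eq:fewpoles}
N(r,f)=o(T(r,f))\qquad(r\to\infty).
\end{equation}
This holds trivially for entire $f$, and Theorem~\ref{thm:mero} is reduced to it by passing to $1/(f-a_0)$. The proof uses neither \eqref{eq:OS} nor the theorem of Lewis and Wu.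

The argument has two independent halves. Section~\ref{sec:reduction} attaches to $k$ deficient small functions a single subharmonic function $w$, bounded above by a constant that depends only on $\mu$, and $k$ disjoint sets on each of which $w$ is negative to an extent measured by the corresponding deficiency. Sections~\ref{sec:count} and~\ref{sec:potential} show that $k$ such sets cannot all carry more than $k^{-3-\eta}$, with an absolute $\eta>0$. Section~\ref{sec:model} explains on a model of parallel strips where the exponent $\frac13$ comes from and why it can be improved, Section~\ref{sec:prelim} collects the standard facts, and Section~\ref{sec:proofs} contains the proofs of the theorems.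

\section{A model: parallel strips}\label{sec:model}

The potential-theoretic problem is as follows. A subharmonic function $w\le M$ is given in a disc containing the annulus $1\le|z|\le2$, and its Riesz measure $\frac1{2\pi}\Delta w$ has total mass $O(M)$. There are $k$ disjoint sets $E_1,\dots,E_k$, each a union of components of $\{w<0\}$, and the integral of $w^-=\max(-w,0)$ over the part of $E_j$ on a typical circle $|z|=r$, $1\le r\le2$, is at least $\delta_j$. How large can the $\delta_j$ be?

\subsection{The exponent one third}
Each $E_j$ runs across the annulus, and for large $k$ most of them are thin. Model $E_j$ by the strip $0<y<\theta$ in the plane $z=x+iy$. The function $-w$ is positive and superharmonic in the strip and vanishes on its sides, so it is produced by the Riesz mass inside the strip. If $\Delta w$ equals a constant $\sigma$, then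
\[
-w=\tfrac\sigma2\,y(\theta-y),\qquad \int_0^\theta w^-\,dy=\frac{\sigma\theta^3}{12}=\frac\pi6\,\lambda\theta^2,
\]
where $\lambda=\sigma\theta/(2\pi)$ is the Riesz mass per unit length. So a strip of width $\theta_j$ and mass $\lambda_j$ carries $\delta_j=\frac\pi6\lambda_j\theta_j^2$. The strips are disjoint, so both $\sum\theta_j$ and $\sum\lambda_j$ are bounded, and H\"older's inequality gives
\[
\sum\delta_j^{1/3}=\Bigl(\frac\pi6\Bigr)^{1/3}\sum\lambda_j^{1/3}\theta_j^{2/3}\le\Bigl(\frac\pi6\Bigr)^{1/3}\Bigl(\sum\lambda_j\Bigr)^{1/3}\Bigl(\sum\theta_j\Bigr)^{2/3}.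
\]
From this budget of width and mass nothing more can be extracted: for $\lambda_j=\theta_j=1/(j\log^2(j+1))$ both sums converge while $\sum\delta_j^s$ diverges for every $s<\frac13$, and $k$ equal strips give $\delta_j$ of order $k^{-3}$. One would therefore guess that $\frac13$ is the critical exponent.

\subsection{Why the strips cannot be packed}
The guess overlooks what happens between the strips. Repeat the function $-\frac\sigma2y(\theta-y)$ periodically in $y$. The result is nonpositive and vanishes on the lines $y\in\theta\mathbb Z$ without vanishing identically, so it violates the submean inequality. Its $y$-derivative jumps by $-\sigma\theta$ across each line, which is a negative Riesz mass that cancels the positive mass of one strip. For $w=\log|F|$ negative Riesz mass means poles of $F$, and this is what \eqref{eq:fewpoles} forbids. A subharmonic $w$ has to be positive near the boundary of a component of $\{w<0\}$. Quantitatively, if $w(z_0)\ge0$, the submean inequality on a disc $B$ centered at $z_0$ gives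
\begin{equation}\label{eq:balance}
\int_Bw^-\,dA\le\int_Bw^+\,dA .
\end{equation}
On the other hand $w^+$ vanishes on the sets $E_j$, and many long thin sets leave it little room.

Here is the simplest instance. Let $w\le M$ be continuous and subharmonic near the square $|x|,|y|\le1$, let $\theta=1/k$, and suppose that $w\le0$ on the lines $y\in\theta\mathbb Z$, which we now think of as the center lines of the $E_j$. In the rectangle $|x|\le1$, $y_0\le y\le y_0+\theta$ between two neighboring lines compare $w$ with the harmonic function
\[
M\,\frac{\cos\bigl((y-y_0-\theta/2)/\theta\bigr)}{\cos\frac12}\cdot\frac{\cosh(x/\theta)}{\cosh(1/\theta)} .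
\]
It is nonnegative on the horizontal sides and at least $M$ on the vertical ones, so it majorizes $w$. For $|x|\le\frac12$ it is at most $(2/\cos\frac12)Me^{-k/2}\le3Me^{-k/2}$. If two different components of $\{w<0\}$ meet the disc $|z|<\frac14$, this disc contains a point $z_0$ with $w(z_0)\ge0$, and \eqref{eq:balance} on the disc of radius $\frac14$ about $z_0$ bounds the integral of $w^-$ over it by $Me^{-k/2}$. The packed configuration, which was supposed to give $k^{-3}$, gives an exponentially small quantity.

\subsection{The general mechanism}
In general the sets $E_j$ have no regularity, and we need a statement that survives this. Cut the plane into squares of small side $\varepsilon$ and consider those that meet a component of $\{w<0\}$ of diameter at least $\varepsilon$. Around such a square look at the larger scales one at a time. At a given scale either the negative set is spread throughout the surrounding square, and then $w^+$ decays by a large factor toward its center, as in the rectangle above; or it is not, and then a definite proportion of the area is lost. A small square at which $w^+$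 has not decayed must see the second alternative at many scales, and so these squares have total area at most $C\varepsilon^\beta$ with an absolute $\beta>0$. This is Proposition~\ref{prop:count}. By \eqref{eq:balance}, essentially all of $w^-$ lives on this exceptional set or on components of diameter less than $\varepsilon$.

The gain is then a matter of bookkeeping. Cut the annulus into rings of width $d$. For a typical ring and a typical $j$, the Riesz mass of $E_j$ near the ring is about $d/k$, and the integral of $w^-$ over a subset of $E_j$ in the ring is at most this mass times the area of the subset, up to a logarithm and a harmonic remainder. With the trivial area $d/k$ this gives $\delta d\lesssim(d/k)^2$, that is $\delta\lesssim k^{-3}$ for $d$ near $1/k$. The area of the exceptional set is smaller by the factor $\varepsilon^\beta$. We shall take $d=k^{-1+2\eta}$, slightly larger than the typical width $1/k$ so that the harmonic remainder is negligible, and $\varepsilon=k^{-1-\eta}$, slightly smaller than $1/k$ so that the components of diameter less than $\varepsilon$ are negligible. The first choice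 costs $k^{2\eta}$, which the gain $\varepsilon^\beta\le k^{-\beta}$ absorbs when $\eta=\beta/4$.

\section{Notation and standard facts}\label{sec:prelim}

We write $B(z,\rho)$ and $\overline B(z,\rho)$ for open and closed discs, $dA$ for area measure and $|E|$ for the area of a set $E$. The letter $C$ denotes absolute constants, not the same at each occurrence.

\subsection{Nevanlinna theory}
Let $F,F_1,F_2\not\equiv0$ be meromorphic in the plane.
\begin{itemize}
\item[(N1)] (Jensen's formula.) The mean of $\log|F|$ over $|z|=r$ equals $\log|c_F|+N(r,\frac1F)-N(r,F)$, where $c_F$ is the first nonzero Laurent coefficient of $F$ at $0$. Equivalently, $T(r,\frac1F)=T(r,F)-\log|c_F|$.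
\item[(N2)] For $r\ge1$ we have $N(r,F)\ge0$, hence $m(r,F)\le T(r,F)$. For $r\ge1$ each of $m$, $N$, $T$ is subadditive under products, and under sums up to an additive $\log2$. Since differentiation turns a pole of order $q$ into one of order $q+1\le2q$,
\[
T(r,F')\le 2T(r,F)+m(r,F'/F)\qquad(r\ge1).
\]
\item[(N3)] $N(r,F)$ and $T(r,F)$ are nondecreasing in $r$. If $F$ is rational then $T(r,F)=O(\log r)$, and if $F$ is transcendental then $T(r,F)/\log r\to\infty$.
\item[(N4)] (Logarithmic derivative.) If $F$ is nonconstant and $1\le r<r'$, then
\[
m(r,F'/F)\le C_F\Bigl(1+\log^+T(r',F)+\log^+r'+\log^+\frac1{r'-r}\Bigr).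
\]
This is \cite[Lemma~2.3]{hayman} applied to $z^{-s}F$, where $s$ is the order of $F$ at $0$.
\item[(N5)] (Cartan's estimate.) For $h>0$, a monic polynomial $P$ of degree $\nu$ satisfies $|P|\ge h^\nu$ outside discs whose radii have sum at most $2eh$.
\end{itemize}

\subsection{Potential theory}
A function $v$ with values in $[-\infty,\infty)$ on a domain is subharmonic if it is upper semicontinuous, not identically $-\infty$, and does not exceed its mean over any small circle about any point. Such a $v$ is locally integrable, $v(z)$ is at most the area mean over any disc $B(z,\rho)$ in the domain, and these means tend to $v(z)$ as $\rho\to0$. In particular an inequality between two subharmonic functions that holds almost everywhere holds everywhere. The \emph{Riesz measure} of $v$ is the positive measure $\lambda=\frac1{2\pi}\Delta v$. If $v$ is subharmonic in a disc about $0$, its mean $I(t)$ over $|z|=t$ is continuous in $t>0$, and $I(t_2)-I(t_1)=\int_{t_1}^{t_2}\lambda(B(0,t))\,dt/t$. We use the maximum principle in the following form: if $v$ is subharmonic on the components of a bounded open set and $\limsup v\le0$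 at every boundary point, then $v\le0$.
\begin{itemize}
\item[(P1)] (Compactness, \cite[Theorem~4.1.9]{hormander}.) Let $v_n$ be subharmonic in a domain and uniformly bounded above on compact sets. Either $v_n\to-\infty$ locally uniformly, or a subsequence converges in $L^1_{\mathrm{loc}}$ to a subharmonic function. If subharmonic $v_n$ converge in $L^1_{\mathrm{loc}}$ to a subharmonic $v$, then $\limsup_n\sup_Kv_n\le\sup_Kv$ for every compact $K$. In the last statement local boundedness above is automatic, since $v_n(z)$ is at most the area mean of $|v_n|$ over a disc of fixed radius.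
\item[(P2)] (Riesz decomposition, \cite[Theorem~4.5.4]{ransford}, applied on components.) A nonnegative superharmonic function $p$ on a bounded open set $V$ has the form $p=\int_Vg_V(\cdot,\zeta)\,d\lambda(\zeta)+H$, where $\lambda=-\frac1{2\pi}\Delta p$, $g_V$ is the Green function (zero for points in different components), and $H$ is the greatest harmonic minorant of $p$, so that $0\le H\le p$. The Green function increases with the domain; hence $g_V(z,\zeta)\le\log(\rho/|z-\zeta|)$ if the component of $\zeta$ lies in $B(\zeta,\rho)$ and $|z-\zeta|<\rho$.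
\item[(P3)] (Capacity, \cite[Theorems~5.3.2 and~3.3.4]{ransford}.) A continuum $K$, that is a compact connected set, has logarithmic capacity $\operatorname{cap}K\ge\frac14\operatorname{diam}K$. If $\operatorname{cap}K>0$, the equilibrium measure $\omega_K$ is a probability measure on $K$ whose potential $U_K(z)=\int\log\frac1{|z-\zeta|}\,d\omega_K(\zeta)$ satisfies $U_K\le\log\frac1{\operatorname{cap}K}$ everywhere. It is harmonic off $K$.
\end{itemize}

\section{From deficient functions to a subharmonic function}\label{sec:reduction}

\begin{proposition}\label{prop:reduction}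
Let $f$ be a transcendental meromorphic function of lower order at most $\mu<\infty$ that satisfies \eqref{eq:fewpoles}, and let $M=9\cdot64^{\mu+1}$. Let $a_1,\dots,a_k\in\mathcal A\setminus\{\infty\}$ be distinct, $k\ge2$, with $\delta_j=\delta(a_j,f)>0$. Then there are a subharmonic function $w\le M$ in $|z|<8$, whose means over the circles $|z|=t$, $\frac12<t<8$, are nonnegative, and pairwise disjoint sets $E_1,\dots,E_k$, each a union of components of $\{|z|<8:w<0\}$, such that
\begin{equation}\label{eq:mass}
\int_{E_j\cap\{r\le|z|<r'\}}w^-\,dA\ge2\pi\delta_j\,(r'-r)\qquad(1\le r<r'\le2,\ 1\le j\le k).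
\end{equation}
\end{proposition}

The point is that $M$ does not depend on $k$ or on the $a_j$.

\subsection{The idea}
If the $a_j$ are constants, the right auxiliary function is $f'$. Where $f-a_j$ is exponentially small compared with $T$, so is $f'=(f-a_j)\cdot\frac{f'}{f-a_j}$ at most points, by (N4). Conversely, along a path on which $f'$ is exponentially small, $f$ is almost constant, so the path cannot join a place where $f$ is near $a_1$ to a place where $f$ is near $a_2$. Thus different values occupy different components of the set where $f'$ is small, and $w$ is a rescaled limit of $\log|f'|$.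

For nonconstant $a_j$ this fails, because $f'$ is near $a_j'$ where $f$ is near $a_j$. Consider the first case, $a_j=\alpha_{j1}+\alpha_{j2}z$. The function that becomes small is now $f''$. The coefficients of $a_j$ are recovered from $f$ by
\[
\psi_1=f-zf',\qquad\psi_2=f',
\]
which reduce to $\alpha_{j1}$ and $\alpha_{j2}$ for $f=a_j$. Moreover $\psi_1'=-zf''$ and $\psi_2'=f''$. So both $\psi_i$ are almost constant along paths on which $f''$ is exponentially small, and the argument goes through. In general $f''$ is replaced by the Wronskian of $f$ and a basis of the span of the $a_j$, and the $\psi_i$ are the coefficients of the method of variation of constants.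

The rest of this section is the proof of Proposition~\ref{prop:reduction}. We write $T(r)=T(r,f)$, $\Lambda=64^{\mu+1}$ and $F_j=f-a_j$.

\subsection{Scales and negligible terms}
Finite lower order is used once, to find radii at which $T$ grows regularly: there are $r_n\to\infty$ with
\begin{equation}\label{eq:scales}
T(64r_n)\le\Lambda T(r_n).
\end{equation}
Otherwise $T(64r)>64^{\mu+1}T(r)$ for all $r\ge r_0$. Iterating and using monotonicity, we get $T(r)\ge cr^{\mu+1}$ for large $r$ with some $c>0$, so the lower order is at least $\mu+1$. Put $T_n=T(r_n)$; we may assume $r_n\ge2$. By (N3), $\log r_n=o(T_n)$.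

The class $\mathcal A$ is not evidently closed under differentiation, since (N4) involves a larger radius. At the scales $r_n$ the larger radius costs nothing, and so we enlarge the class. Let $\mathcal S$ be the set of meromorphic $s\not\equiv0$ with $T(\varrho r_n,s)=o(T_n)$ for every $\varrho\in[1,64)$. By (N1) and (N2), $\mathcal S\cup\{0\}$ is a field. It contains $\mathcal A\setminus\{\infty\}$, because $T(\varrho r_n,a)=o(T(\varrho r_n))$ and $T(\varrho r_n)\le\Lambda T_n$. It is closed under differentiation: for nonconstant $s\in\mathcal S$ and $\varrho<\varrho'<64$, (N4) with $r=\varrho r_n$ and $r'=\varrho'r_n$ gives $m(\varrho r_n,s'/s)=O(\log T_n+\log r_n)=o(T_n)$, and (N2) gives $T(\varrho r_n,s')=o(T_n)$.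

Call a locally integrable function $R\ge0$ on the plane \emph{negligible} if $T_n^{-1}R(r_nz)\to0$ in $L^1(|z|<32)$. Finite sums of negligible functions and nonnegative constants are negligible, and passing to a subsequence of $(r_n)$ preserves negligibility. If the mean of $R$ over $|z|=r$ is $o(T_n)$ uniformly for $1\le r\le32r_n$, then $R$ is negligible: the part $1/r_n\le|z|<32$ is estimated in polar coordinates, and the part $|z|<1/r_n$ contributes $T_n^{-1}r_n^{-2}\int_{|\zeta|<1}R\,dA\to0$.

\begin{lemma}\label{lem:negligible}
The functions $|\log|s||$ for $s\in\mathcal S$, and $\log^+|F_j^{(l)}/F_j|$ for $l\ge0$ and $1\le j\le k$, are negligible.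
\end{lemma}

\begin{proof}
For $1\le r\le32r_n$ the mean of $|\log|s||$ over $|z|=r$ is $m(r,s)+m(r,\frac1s)\le2T(32r_n,s)+O(1)=o(T_n)$.

The function $F_j$ is not a polynomial, since otherwise $T(r,f)\le T(r,a_j)+O(\log r)=o(T(r,f))$. So no derivative $F_j^{(l)}$ is constant, and (N4) applies to each. We have $T(\varrho r_n,F_j)=O(T_n)$ for $\varrho\in[1,64)$ by \eqref{eq:scales}. If this bound holds for $F_j^{(l)}$ and all such $\varrho$, then (N2) and (N4) with $r'=\varrho'r_n$, $\varrho<\varrho'<64$, give it for $F_j^{(l+1)}$. Now (N4) with $r'=r+1\le33r_n$ shows that $m(r,F_j^{(i+1)}/F_j^{(i)})=O(\log T_n+\log r_n)$ uniformly for $1\le r\le32r_n$, and $m(r,F_j^{(l)}/F_j)$ is at most the sum of these terms over $0\le i<l$.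
\end{proof}

\subsection{Wronskians}
Let $W(\phi_1,\dots,\phi_q)=\det(\phi_i^{(l)})$, with rows $l=0,\dots,q-1$ and columns $i=1,\dots,q$; it vanishes identically exactly when the meromorphic functions $\phi_i$ are linearly dependent over $\mathbb C$. The empty Wronskian is $1$. Let $b_1,\dots,b_q$ be a basis of the complex span of $a_1,\dots,a_k$; here $q\ge1$ because $k\ge2$. Write $a_j=\sum_i\alpha_{ji}b_i$ and put
\[
W_0=W(b_1,\dots,b_q),\qquad\Phi=W(b_1,\dots,b_q,f),\qquad\psi_i=\frac{W(b_1,\dots,b_{i-1},f,b_{i+1},\dots,b_q)}{W_0}.
\]
The $b_i$ are small, so $W_0\in\mathcal S$. Since $f$ is not small, it is not in the span of the $b_i$, and $\Phi\not\equiv0$.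

\begin{lemma}\label{lem:wronski}
\textup{(a)} $\psi_i'=e_i\Phi$ with $e_i\in\mathcal S$, for $1\le i\le q$.

\textup{(b)} There is a negligible function $R$ such that, for all $i,j$ and outside a discrete set,
\begin{equation}\label{eq:compare}
\log|\Phi|\le\log|F_j|+R,\qquad\log|\psi_i-\alpha_{ji}|\le\log|F_j|+R,\qquad\log|F_j|\le\log^+|f|+R .
\end{equation}

\textup{(c)} $N(32r_n,\Phi)$, $N(32r_n,e_i\Phi)$ and $N(32r_n,F_j)$ are $o(T_n)$.
\end{lemma}

\begin{proof}
(a) By Cramer's rule, $\sum_i\psi_ib_i^{(l)}=f^{(l)}$ for $0\le l\le q-1$. Differentiate the $l$-th identity and subtract the $(l+1)$-st when $l\le q-2$: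
\[
\sum_i\psi_i'b_i^{(l)}=0\quad(0\le l\le q-2),\qquad\sum_i\psi_i'b_i^{(q-1)}=f^{(q)}-\sum_i\psi_ib_i^{(q)} .
\]
In the determinant $\Phi$ subtract $\psi_i$ times column $i$ from the last column, for each $i\le q$. The last column becomes $(0,\dots,0,f^{(q)}-\sum_i\psi_ib_i^{(q)})$, so $f^{(q)}-\sum_i\psi_ib_i^{(q)}=\Phi/W_0$. Solving the displayed system for $\psi_i'$ by Cramer's rule gives $\psi_i'=e_i\Phi$ with
\[
e_i=(-1)^{q+i}\,W(b_1,\dots,b_{i-1},b_{i+1},\dots,b_q)/W_0^2\in\mathcal S .
\]

(b) The Wronskian is linear in each column and vanishes when two columns agree. So replacing $f$ by $F_j=f-\sum_i\alpha_{ji}b_i$ leaves $\Phi$ unchanged and turns $\psi_i$ into $\psi_i-\alpha_{ji}$. Expanding along the column of $F_j$, we see that $\Phi$ and $\psi_i-\alpha_{ji}$ have the form $\sum_{l=0}^qs_lF_j^{(l)}$ with $s_l\in\mathcal S\cup\{0\}$, and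
\[
\log\Bigl|\sum_ls_lF_j^{(l)}\Bigr|\le\log|F_j|+\sum_l\log^+|s_l|+\sum_l\log^+|F_j^{(l)}/F_j|+\log(q+1).
\]
Also $\log|F_j|\le\log^+|f|+\log^+|a_j|+\log2$. Let $R$ be the sum of the finitely many error terms; it is negligible by Lemma~\ref{lem:negligible}.

(c) By \eqref{eq:fewpoles} and \eqref{eq:scales}, $N(32r_n,f)=o(T(32r_n))=o(T_n)$. Write $\Phi=\sum_{l=0}^qs_lf^{(l)}$ with $s_l\in\mathcal S\cup\{0\}$. A pole of $f$ of order $\nu$ is a pole of $f^{(l)}$ of order $\nu+l\le(q+1)\nu$, so $N(32r_n,\Phi)\le(q+1)N(32r_n,f)+\sum_lN(32r_n,s_l)=o(T_n)$. The other two bounds follow from (N2).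
\end{proof}

Part (c) is the only place where \eqref{eq:fewpoles} enters. The factor $q+1$ can be as large as $k+1$, but $k$ is fixed while $n\to\infty$, and this is why no trace of $k$ remains in $M$.

\subsection{Removing poles and passing to the limit}
The functions $\Phi$ and $F_j$ have poles even when $f$ is entire, since the $a_j$ may have poles. There are few of them, and we cancel them by a polynomial of degree $o(T_n)$.

\begin{lemma}\label{lem:poles}
Let $G\not\equiv0$ be meromorphic with $N(32r_n,G)=o(T_n)$. Let $\zeta_1,\dots,\zeta_\nu$, $\nu=\nu_n$, be the poles of $G(r_nz)$ in $|z|<16$, with multiplicity, and $P_n(z)=\prod_{i\le\nu}\frac{z-\zeta_i}{32}$. Then: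
\begin{itemize}
\item[\textup{(a)}] $\nu_n=o(T_n)$; $|P_n|\le1$ in $|z|<16$; and $T_n^{-1}\log|P_n|\to0$ in $L^1(|z|<16)$.
\item[\textup{(b)}] $v_n=T_n^{-1}\log|G(r_nz)P_n(z)|$ is subharmonic in $|z|<16$, and its means over $|z|=t$ are at least $-o(1)$, uniformly for $\frac12\le t<8$.
\item[\textup{(c)}] If moreover $\log|G|\le\log^+|f|+R$ with $R$ negligible, then along a subsequence $T_n^{-1}\log|G(r_nz)|$ converges in $L^1_{\mathrm{loc}}(|z|<8)$ to a subharmonic function $v\le9\Lambda$ whose means over $|z|=t$, $\frac12<t<8$, are nonnegative.
\end{itemize}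
\end{lemma}

\begin{proof}
(a) We have $\nu_n\log2\le n(16r_n,G)\log2\le N(32r_n,G)-N(16r_n,G)\le N(32r_n,G)$. Each factor of $P_n$ has modulus less than $1$ in $|z|<16$, and the $L^1(|z|<16)$ norm of its logarithm is at most $\int_{|\zeta|<32}\log\frac{32}{|\zeta|}\,dA=C$.

(b) The product $G(r_nz)P_n(z)$ is holomorphic in $|z|<16$. By (N1), the mean of $\log|G|$ over $|z|=r$ is at least $\log|c_G|-N(32r_n,G)=-o(T_n)$ for $1\le r\le16r_n$. The mean of $\log|z-\zeta|$ over $|z|=t\ge\frac12$ is $\max(\log t,\log|\zeta|)\ge-\log2$, so the mean of $\log|P_n|$ is at least $-\nu_n\log64$.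

(c) For $|z|<8$ the submean inequality on $B(z,4)\subset B(0,12)$ and $|P_n|\le1$ give
\[
v_n(z)\le\frac1{16\pi}\int_{|\zeta|<12}\frac{\log^+|f(r_n\zeta)|+R(r_n\zeta)}{T_n}\,dA(\zeta)\le\frac{144\pi\Lambda+o(1)}{16\pi}=9\Lambda+o(1),
\]
because $m(tr_n,f)\le T(12r_n)\le\Lambda T_n$ for $1/r_n\le t\le12$ and the disc $|\zeta|<1/r_n$ contributes $o(1)$. By (b), $v_n$ does not tend to $-\infty$ uniformly on $|z|=1$. By (P1) a subsequence converges in $L^1_{\mathrm{loc}}(|z|<8)$ to a subharmonic $v$, and by (a) so does $T_n^{-1}\log|G(r_nz)|$. Then $v\le9\Lambda$ almost everywhere, hence everywhere. By (b) the integral of $v$ over every annulus $t_1<|z|<t_2$ with $\frac12\le t_1<t_2<8$ is nonnegative, and since the circle means of $v$ are continuous in the radius, they are nonnegative.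
\end{proof}

By Lemma~\ref{lem:wronski}, part (c) applies to $G=\Phi$ and to each $G=F_j$. After passing to subsequences $k+1$ times,
\[
w_n(z)=T_n^{-1}\log|\Phi(r_nz)|\to w,\qquad u_{j,n}(z)=T_n^{-1}\log|F_j(r_nz)|\to u_j\qquad\text{in }L^1_{\mathrm{loc}}(|z|<8),
\]
with $w$ and $u_j$ subharmonic, $w\le M=9\Lambda$, and nonnegative circle means of $w$ for $\frac12<t<8$. The first inequality in \eqref{eq:compare} gives $w\le u_j$ almost everywhere, hence everywhere.

The deficiency enters through $u_j^-$. For $1\le t\le2$ the mean of $u_{j,n}^-$ over $|z|=t$ is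
\[
\frac{m(tr_n,1/F_j)}{T_n}\ge(\delta_j-o(1))\frac{T(tr_n)}{T_n}\ge\delta_j-o(1),
\]
uniformly in $t$. Integrating with respect to $2\pi t\,dt\ge2\pi\,dt$ and letting $n\to\infty$, we obtain
\[
\int_{r\le|z|<r'}u_j^-\,dA\ge2\pi\delta_j(r'-r)\qquad(1\le r<r'\le2).
\]
Let $G_j=\{|z|<8:u_j<0\}$, an open set by upper semicontinuity. On $G_j$ we have $w\le u_j<0$. Let $E_j$ be the union of the components of $\{|z|<8:w<0\}$ that meet $G_j$. Then $G_j\subset E_j$ and $w^-\ge u_j^-$, and \eqref{eq:mass} follows. It remains to prove that the $E_j$ are pairwise disjoint.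

\subsection{Separation of the components}

\begin{lemma}\label{lem:separate}
No component $D$ of $\{|z|<8:w<0\}$ meets both $G_i$ and $G_j$ with $i\ne j$.
\end{lemma}

\begin{proof}
Suppose that $D$ meets $G_1$ and $G_2$. Choose $z_1\in D\cap G_1$, $z_2\in D\cap G_2$, a polygonal path $\Gamma\subset D$ from $z_1$ to $z_2$ of length $\ell$ with $I$ segments, and $s>0$ such that $\Gamma_s=\{z:\operatorname{dist}(z,\Gamma)\le s\}\subset D$ and $\overline B(z_l,s)\subset G_l$ for $l=1,2$. An upper semicontinuous function attains its maximum on a compact set, so there is $\kappa>0$ with $w\le-3\kappa$ on $\Gamma_s$ and $u_l\le-3\kappa$ on $\overline B(z_l,s)$.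

Let $\psi_{i,n}(z)=\psi_i(r_nz)$, so that $\psi_{i,n}'(z)=r_n(e_i\Phi)(r_nz)$. We want to integrate $\psi_{i,n}'$ from a point near $z_1$, where $\psi_{i,n}$ is close to $\alpha_{1i}$, to a point near $z_2$, where it is close to $\alpha_{2i}$. Two things prevent us from using $\Gamma$ itself: $\psi_{i,n}'$ may have poles near $\Gamma$, and the closeness to $\alpha_{li}$ holds only outside a set of small area. Both are avoided by a translate $\Gamma+\xi$ with $\xi\in B(0,s)$, which lies in $\Gamma_s$.

\emph{The derivative is small on most translates.} Let $P_{i,n}$, of degree $\nu_{i,n}=o(T_n)$, be the polynomials of Lemma~\ref{lem:poles} for $G=e_i\Phi$. The function $v_{i,n}=T_n^{-1}\log|\psi_{i,n}'P_{i,n}|$ is subharmonic in $|z|<16$, and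
\[
v_{i,n}=w_n+T_n^{-1}\log|e_i(r_nz)|+T_n^{-1}\log r_n+T_n^{-1}\log|P_{i,n}|\to w\quad\text{in }L^1_{\mathrm{loc}}(|z|<8)
\]
by Lemmas~\ref{lem:negligible} and~\ref{lem:poles}. By (P1), $|\psi_{i,n}'P_{i,n}|\le e^{-2\kappa T_n}$ on $\Gamma_s$ for large $n$. Fix $h>0$. By (N5), $|P_{i,n}|\ge(h/32)^{\nu_{i,n}}\ge e^{-\kappa T_n}$ for large $n$ outside discs whose radii have sum at most $2eh$. These discs contain the zeros of $P_{i,n}$, which are the poles of $\psi_{i,n}'$ in $|z|<16$. If $\Gamma+\xi$ meets a disc of center $c$ and radius $\rho$, then $\xi$ is within $\rho$ of the path $c-\Gamma$, and such $\xi$ fill an area of at most $2\ell\rho+I\pi\rho^2$. Summing over the discs and over $i\le q$, the set of $\xi$ for which $\Gamma+\xi$ meets some disc has area at most $q(4e\ell h+4\pi e^2Ih^2)$, which is less than $\frac14\pi s^2$ if $h$ was chosen small enough. For every other $\xi\in B(0,s)$ the functions $\psi_{i,n}$ have no poles on $\Gamma+\xi$ and $|\psi_{i,n}'|\le e^{-\kappa T_n}$ there, so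
\[
|\psi_{i,n}(z_1+\xi)-\psi_{i,n}(z_2+\xi)|\le\ell e^{-\kappa T_n}\qquad(1\le i\le q).
\]

\emph{The end values.} By \eqref{eq:compare}, $\log|\psi_{i,n}(z)-\alpha_{li}|\le T_nu_{l,n}(z)+R(r_nz)$. The subset of $B(z_l,s)$ where $u_{l,n}>-2\kappa$ has area at most $\kappa^{-1}\|u_{l,n}-u_l\|_{L^1(B(z_l,s))}=o(1)$, and the subset where $R(r_nz)>\kappa T_n$ has area $o(1)$ by the same Chebyshev inequality. So $|\psi_{i,n}(z_l+\xi)-\alpha_{li}|\le e^{-\kappa T_n}$ for $l=1,2$, all $i$, and all $\xi\in B(0,s)$ outside a set of area $o(1)$.

For large $n$ some $\xi\in B(0,s)$ avoids both exceptional sets, and then $|\alpha_{1i}-\alpha_{2i}|\le(\ell+2)e^{-\kappa T_n}$. Letting $n\to\infty$ we get $\alpha_{1i}=\alpha_{2i}$ for all $i$, that is $a_1=a_2$, a contradiction.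
\end{proof}

A point of $E_i\cap E_j$ would lie in a component that meets both $G_i$ and $G_j$. So the $E_j$ are pairwise disjoint, and Proposition~\ref{prop:reduction} is proved.

\section{Decay of the positive part off a set of small area}\label{sec:count}

Let $L$ be a large absolute integer, to be fixed in the proof below. The \emph{squares of generation $m\ge0$} are the half-open squares $[aL^{-m},(a+1)L^{-m})\times[bL^{-m},(b+1)L^{-m})$ with integers $a,b$. Each square $Q$ is the disjoint union of $L^2$ squares of the next generation, its \emph{children}. The side of $Q$ is $t_Q$, and $3Q$ is the concentric closed square of side $3t_Q$. We use only the squares of generation $0$ that meet $|z|\le2$, of which there are at most $25$, and their descendants. For all these squares $3Q$ lies in $|z|\le2+2\sqrt2<5$. Fix $n\ge1$, put $\varepsilon=L^{-n}$, and call the squares of generation $n$ \emph{leaves}. Only generations $0,\dots,n$ occur.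

Let $w$ be continuous and subharmonic in $|z|<7$ with $w\le M$, $M>0$, and let $u=w^+$, which is also continuous and subharmonic. A leaf is \emph{occupied} if it meets a component $D$ of $\{|z|<7:w<0\}$ with $\operatorname{diam}D\ge\varepsilon$.

\begin{proposition}\label{prop:count}
There are absolute constants $L$, $\beta\in(0,\frac1{32}]$ and $C_0$ such that, for all $n\ge1$, $M$ and $w$ as above, at most $C_0\varepsilon^{-2+\beta}$ occupied leaves $S$ satisfy $\sup_{3Q}u>M\varepsilon^{10}$, where $Q\supset S$ is the ancestor of $S$ of generation $\lceil n/3\rceil$.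
\end{proposition}

The total number of leaves is of order $\varepsilon^{-2}$, so the exceptional ones cover an area of at most $C_0\varepsilon^\beta$. The bound for $u$ is asserted on a square of side about $\varepsilon^{1/3}$, much larger than the leaf, because \eqref{eq:balance} will be applied on a disc much larger than a leaf.

\subsection{Content and full squares}
We need a notion of size for the occupied set in a square such that a large size forces decay of $u$ and a small size forces a loss of area. Area itself is too restrictive for the first purpose, since a single curve across a square already forces decay. The right notion is a discrete one-dimensional Hausdorff content. For a leaf put $c(S)=\varepsilon$ if $S$ is occupied and $c(S)=0$ otherwise. For the other squares put, inductively,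
\[
c(Q)=\min\Bigl(t_Q,\sum_{Q'\text{ child of }Q}c(Q')\Bigr).
\]
For example, if $w<0$ on a horizontal segment that crosses $Q$ from side to side, then $c(Q)=t_Q$: the segment crosses $L$ children, and induction applies. The content has a covering description and a dual description by measures.

\begin{lemma}\label{lem:content}
Let $Q$ be a square.
\begin{itemize}
\item[\textup{(a)}] There are disjoint squares $Q_i\subset Q$ that cover all occupied leaves in $Q$, with $\sum_it_{Q_i}=c(Q)$.
\item[\textup{(b)}] There is a measure $\omega$ carried by the occupied leaves in $Q$, with constant density on each leaf, such that $\omega(Q)=c(Q)$ and $\omega(Q')\le c(Q')\le t_{Q'}$ for all squares $Q'\subset Q$.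
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induct from the leaves up. If $c(Q)=t_Q$ take $Q$ itself. For an unoccupied leaf take the empty family. In the remaining case $c(Q)$ is the sum of the contents of the children; take the union of their families.

(b) Go from $Q$ down. Put $\omega(Q)=c(Q)$. If $Q'$ is not a leaf and $\omega(Q')\le c(Q')$ is defined, distribute $\omega(Q')$ among the children in proportion to their contents. As $\omega(Q')$ is at most the sum of these contents, each child receives at most its own content. On each leaf spread the mass uniformly; unoccupied leaves receive nothing.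
\end{proof}

A square $Q$ of generation at most $n-1$ is \emph{full} if every child $Q'$ has $c(Q')\ge\frac12t_{Q'}$. In the model of Section~\ref{sec:model}, with $w<0$ on horizontal lines at spacing $\theta$, every square whose children have side at least $\theta$ is full. For a leaf $S\subset Q$ let $\operatorname{nf}(S;Q)$ be the number of non-full squares $Q'$ with $S\subsetneq Q'\subset Q$.

\subsection{Two counts}
If $c(Q')<\frac12t_{Q'}$, the cover of Lemma~\ref{lem:content}(a) has area $\sum t_{Q_i}^2\le t_{Q'}\sum t_{Q_i}$, less than half the area of $Q'$. So a non-full square loses the proportion $\frac1{2L^2}$ of its area. The next lemma shows that these losses multiply along the chain of ancestors: the trivial bound $(t_Q/\varepsilon)^2$ for the number of leaves persists when each leaf is weighted by a factor $\chi>1$ for every non-full ancestor.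

\begin{lemma}\label{lem:weighted}
Let $\chi=(1-\frac1{2L^2})^{-1}$, so that $1<\chi\le L$. For every square $Q$,
\begin{equation}\label{eq:weighted}
\sum_{S\subset Q\text{ occupied}}\chi^{\operatorname{nf}(S;Q)}\le(t_Q/\varepsilon)^2 .
\end{equation}
In particular, in a square $Q_0$ of generation $0$ at most $\varepsilon^{-2+\beta_1}$ occupied leaves have $\operatorname{nf}(S;Q_0)\ge n/8$, where $\beta_1=\frac{\log\chi}{8\log L}$.
\end{lemma}

\begin{proof}
Induct from the leaves up. For a leaf the sum is $0$ or $1$. Let $Q$ be a square of generation at most $n-1$, let $t'=t_Q/L$, and assume \eqref{eq:weighted} for all later generations. If $Q$ is full, the exponents for $Q$ and for the child containing $S$ agree, and we add \eqref{eq:weighted} over the $L^2$ children.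

Let $Q$ be non-full and $Q'$ a child with $c(Q')<\frac12t'$. Take the squares $Q_i\subset Q'$ of Lemma~\ref{lem:content}(a), and let $t'/t_{Q_i}=L^{l_i}$. For $S\subset Q_i$ exactly $l_i$ ancestors of $S$ lie in $Q'$ and strictly contain $Q_i$, so $\operatorname{nf}(S;Q')\le l_i+\operatorname{nf}(S;Q_i)$. Since $\chi^{l_i}\le L^{l_i}$,
\[
\sum_{S\subset Q'}\chi^{\operatorname{nf}(S;Q')}\le\sum_i\chi^{l_i}\Bigl(\frac{t_{Q_i}}\varepsilon\Bigr)^2\le\frac{t'}{\varepsilon^2}\sum_it_{Q_i}\le\frac12\Bigl(\frac{t'}\varepsilon\Bigr)^2 .
\]
The other $L^2-1$ children contribute at most $(t'/\varepsilon)^2$ each, and $Q$ itself adds a factor $\chi$. The sum for $Q$ is at most $\chi(L^2-\frac12)(t'/\varepsilon)^2=(t_Q/\varepsilon)^2$.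

The last statement follows from $\chi^{-n/8}=L^{-n\beta_1}=\varepsilon^{\beta_1}$.
\end{proof}

Inside a full square $u$ decays as one moves away from the boundary, so the decay is felt only by children that are far from the boundary. A child $Q'$ of $Q$ is \emph{central} if $\operatorname{dist}(Q',\partial Q)\ge t_Q/\sqrt L$. Every leaf $S$ has a chain $Q_0\supset Q_1\supset\dots\supset Q_n=S$, with $Q_m$ of generation $m$, and $n$ \emph{steps} from $Q_m$ to $Q_{m+1}$; a step is central if $Q_{m+1}$ is a central child of $Q_m$.

\begin{lemma}\label{lem:central}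
If $L\ge2^{44}$, at most $\varepsilon^{-2+1/32}$ leaves in a square of generation $0$ have at least $n/8$ non-central steps.
\end{lemma}

\begin{proof}
A non-central child lies in one of the first $\lceil\sqrt L\,\rceil$ rows or columns along one of the four sides, so there are at most $4(\sqrt L+1)L\le8L^{3/2}$ of them. Choose $\lceil n/8\rceil$ steps that are non-central, in at most $2^n$ ways, and then the children. The count is at most
\[
2^n(8L^{3/2})^{\lceil n/8\rceil}(L^2)^{n-\lceil n/8\rceil}\le L^{2n}\bigl(2\cdot8^{1/8}L^{-1/16}\bigr)^n ,
\]
and $2\cdot8^{1/8}L^{-1/16}\le L^{-1/32}$ is equivalent to $L^{1/32}\ge2^{11/8}$, that is $L\ge2^{44}$.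
\end{proof}

\subsection{Decay in full squares}
An occupied leaf need not lie in the zero set of $u$; it only meets a continuum on which $u$ vanishes. The first step turns this into a bound on the whole leaf.

\begin{lemma}\label{lem:leaf}
Let $S$ be an occupied leaf with center $z_S$, and suppose that $u\le M'$ on $\overline B=\overline B(z_S,15\varepsilon)\subset\{|z|<7\}$. Then $u\le\frac23M'$ on $\overline S$.
\end{lemma}

\begin{proof}
There is a continuum $K\subset3S$ with $\operatorname{diam}K\ge\varepsilon$ on which $u=0$. Indeed, let $D$ be the component in the definition of an occupied leaf. If $D$ lies in the interior of $3S$, take $K=\overline D$, where $w\le0$ by continuity. Otherwise take a path in $D$ from a point of $S$ to a point outside the interior of $3S$ and stop it when it first hits $\partial(3S)$; its diameter is at least $\operatorname{dist}(S,\partial(3S))=\varepsilon$.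

Let $\gamma=\log\frac1{\operatorname{cap}K}$ and $b=\log\frac1{12\varepsilon}$. By (P3), $\gamma\le\log\frac4\varepsilon$ and $U_K\le\gamma$ everywhere. Points of $\overline S$ are within $2\sqrt2\,\varepsilon<3\varepsilon$ of every point of $3S$, so $U_K\ge\log\frac1{3\varepsilon}$ on $\overline S$, and in particular $\gamma>b$. Points of $\partial\overline B$ are at distance at least $15\varepsilon-\frac3{\sqrt2}\varepsilon>12\varepsilon$ from $K$, so $U_K\le b$ there. The function $M'\bigl(1-\frac{U_K-b}{\gamma-b}\bigr)$ is harmonic off $K$, nonnegative everywhere, and at least $M'$ on $\partial\overline B$, while $u\le M'$ on $\partial\overline B$ and $u\to0$ at $K$. By the maximum principle it majorizes $u$ in $B(z_S,15\varepsilon)\setminus K$. On $\overline S$ we have $\frac{U_K-b}{\gamma-b}\ge\frac{\log4}{\log48}>\frac13$, since $4^3>48$. So $u\le\frac23M'$ on $\overline S\setminus K$, and $u=0$ on $K$.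
\end{proof}

The second step repeats the comparison at the scale of a child of a full square. The potential of the measure of Lemma~\ref{lem:content}(b) replaces the equilibrium potential. It is bounded above by about $\log L$, however small the leaves are, and this makes the decay factor independent of $\varepsilon$.

\begin{lemma}\label{lem:full}
Let $Q$ be full, $t'=t_Q/L$, and let $z\in Q$ with $\operatorname{dist}(z,\partial Q)\ge20t'$. Then
\[
u(z)\le(1-\sigma)\max_{\overline B(z,20t')}u,\qquad\sigma=\frac1{3(\log L+5)} .
\]
\end{lemma}

\begin{proof}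
Take $t'$ as the unit of length, so that $t'=1$ and the leaf side $\varepsilon$ is at most $1$; masses, which are lengths, are measured in the same unit. Let $M'$ be the maximum in the statement, and let $Q'$ be the child of $Q$ that contains $z$. Let $\omega$ be the measure of Lemma~\ref{lem:content}(b) for $Q'$. Its total mass $c(Q')$ lies in $[\frac12,1]$ because $Q$ is full. Let $\mathcal F$ be the union of the closures of the occupied leaves in $Q'$, a compact set that carries $\omega$. For such a leaf $\overline B(z_S,15\varepsilon)\subset\overline B(z,15+\sqrt2)\subset\overline B(z,20)\subset\overline Q$, so $u\le\frac23M'$ on $\mathcal F$ by Lemma~\ref{lem:leaf}. This settles the case $z\in\mathcal F$. Let $z\notin\mathcal F$.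

We claim that $\omega(B(\zeta,s))\le8Ls$ for all $\zeta$ and $s>0$. If $\varepsilon\le2s\le1$, let $t$ be the smallest side of a grid square with $t\ge2s$; then $t<2Ls$ and $\varepsilon\le t\le1$. The disc meets at most four grid squares of side $t$, and each of them either lies in $Q'$ and has mass at most $t$, or is disjoint from $Q'$. If $2s<\varepsilon$, the density of $\omega$ is at most $\varepsilon/\varepsilon^2$, so the mass is at most $\pi s^2/\varepsilon\le2s$. If $2s>1$, the mass is at most $1\le2s$.

Let $U(\zeta)=\int\log\frac1{|\zeta-\zeta'|}\,d\omega(\zeta')$. It is continuous, since $\omega$ has bounded density and compact support, and harmonic off $\mathcal F$. Everywhere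
\[
U(\zeta)\le\int\log^+\frac1{|\zeta-\zeta'|}\,d\omega(\zeta')=\int_0^1\omega(B(\zeta,s))\frac{ds}s\le\int_0^{1/(8L)}8L\,ds+\int_{1/(8L)}^1\frac{ds}s=\gamma,
\]
where $\gamma=1+\log8L$. Points of $\mathcal F$ are within $\sqrt2$ of $z$ and the mass is at most $1$, so $U(z)\ge-\log\sqrt2\ge-0.35$. Points of $\partial B(z,20)$ are at distance more than $18$ from $\mathcal F$ and the mass is at least $\frac12$, so there $U\le-\frac12\log18\le b$, where $b=-1.4$. The function $M'\bigl(1-\frac13\frac{U-b}{\gamma-b}\bigr)$ is at least $M'$ on $\partial B(z,20)$ and at least $\frac23M'$ on $\mathcal F$, so by the maximum principle it majorizes $u$ in $B(z,20)\setminus\mathcal F$. At $z$,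
\[
\frac{U(z)-b}{\gamma-b}\ge\frac{1.05}{\log L+\log8+2.4}\ge\frac1{\log L+5}.\qedhere
\]
\end{proof}

One application gains only $1/\log L$, but between the boundary of $Q$ and a central child there is room for about $\sqrt L$ applications.

\begin{lemma}\label{lem:step}
Let $L\ge8$, let $Q$ be full and let $Q'$ be a central child of $Q$. Then
\[
\sup_{3Q'}u\le\exp\bigl(-\sigma(\sqrt L/40-1)\bigr)\sup_{3Q}u .
\]
\end{lemma}

\begin{proof}
Let $t'=t_{Q'}$, and for $0\le\rho\le\frac12\sqrt L\,t'$ let $\varphi(\rho)$ be the supremum of $u$ over the points of $\overline Q$ at distance at least $\rho$ from $\partial Q$. Lemma~\ref{lem:full} gives $\varphi(\rho)\le(1-\sigma)\varphi(\rho-20t')$ for $\rho\ge20t'$. Starting from $\rho_0=\frac12\sqrt L\,t'$ we can apply this $J=\lfloor\sqrt L/40\rfloor$ times, since $\rho_0-20Jt'\ge0$. Hence $\varphi(\rho_0)\le(1-\sigma)^J\sup_{3Q}u$. Every point of $3Q'$ is within $\sqrt2\,t'$ of $\overline{Q'}$, and $\operatorname{dist}(Q',\partial Q)\ge t_Q/\sqrt L=\sqrt L\,t'$. So it lies in $Q$ at distance at least $(\sqrt L-\sqrt2)t'\ge\rho_0$ from $\partial Q$.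
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Since $\sqrt L$ grows faster than $(\log L)^2$, we can fix $L\ge2^{44}$ with $\sigma(\sqrt L/40-1)\ge120\log L$. Let $S$ be an occupied leaf with chain $Q_0\supset\dots\supset Q_n=S$, with $\operatorname{nf}(S;Q_0)<n/8$ and fewer than $n/8$ non-central steps. Among the first $\lceil n/3\rceil$ steps at least $\frac n3-\frac n8-\frac n8=\frac n{12}$ go from a full square to a central child, and each of them multiplies $\sup_{3Q_m}u$ by at most $L^{-120}$. The other steps do not increase it, because $3Q_{m+1}\subset3Q_m$. Hence $\sup_{3Q_{\lceil n/3\rceil}}u\le L^{-10n}M=M\varepsilon^{10}$. By Lemmas~\ref{lem:weighted} and~\ref{lem:central} the number of remaining occupied leaves is at most $25(\varepsilon^{-2+\beta_1}+\varepsilon^{-2+1/32})$. Take $\beta=\min(\beta_1,\frac1{32})$ and $C_0=50$.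
\end{proof}

\section{Many disjoint sets of negativity}\label{sec:potential}

Let $L,\beta,C_0$ be as in Proposition~\ref{prop:count} and put $\eta=\beta/4\le\frac1{128}$. All these constants are absolute.

\begin{proposition}\label{prop:potential}
For each $M\ge1$ there is $k_1=k_1(M)$ with the following property. Let $w\le M$ be subharmonic in $|z|<8$ with nonnegative means over the circles $|z|=t$, $\frac12<t<8$. Let $E_1,\dots,E_k$ be pairwise disjoint unions of components of $\{|z|<8:w<0\}$, and let $\delta$ be such that
\[
\int_{E_j\cap\{r\le|z|<r'\}}w^-\,dA\ge\delta\,(r'-r)\qquad(1\le r<r'\le2,\ 1\le j\le k).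
\]
If $k\ge k_1$, then $\delta\le k^{-3-\eta}$.
\end{proposition}

\begin{proof}
Assume $\delta>k^{-3-\eta}$. We derive a contradiction for $k$ larger than a bound that depends only on $M$. Put $d=1/\lceil k^{1-2\eta}\rceil$ and let $\varepsilon=L^{-n}$ be determined by $L^{-1}k^{-1-\eta}<\varepsilon\le k^{-1-\eta}$. Then
\[
\tfrac12k^{-1+2\eta}\le d\le k^{-1+2\eta},
\]
and, since $\frac{1+\eta}3<1-2\eta<1+\eta$, for large $k$
\begin{equation}\label{eq:large}
d\le\tfrac12,\qquad\sqrt2\,\varepsilon<d,\qquad3d\le L^{-1}\varepsilon^{1/3}.
\end{equation}
For $1\le i\le1/d$ let $\varrho_i=1+(i-1)d$ and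
\[
A_i=\{\varrho_i\le|z|<\varrho_i+d\},\qquad A_i^*=\{\varrho_i-d<|z|<\varrho_i+2d\}\subset\{\tfrac12<|z|<3\}.
\]
By hypothesis $\int_{A_i\cap E_j}w^-\,dA\ge\delta d$ for all $i,j$.

\medskip\noindent\emph{Step 1: smoothing.} Proposition~\ref{prop:count} and the boundary arguments below need a continuous $w$. Let $w_\rho$, $0<\rho<1$, be the convolutions of $w$ with a smooth radial approximate identity supported in $B(0,\rho)$. They are smooth and subharmonic in $|z|<7$, satisfy $w\le w_\rho\le M$, and decrease to $w$ as $\rho\downarrow0$. Their circle means are nonnegative for radii in $(\frac12,7)$. A component of $\{|z|<7:w_\rho<0\}$ is a connected subset of $\{w<0\}$, so it lies in one component of $\{w<0\}$, and it is either contained in $E_j$ or disjoint from it. Hence the sets $E_j^\rho=E_j\cap\{|z|<7:w_\rho<0\}$ are disjoint unions of components of $\{|z|<7:w_\rho<0\}$. By monotone convergence $\int_{A_i\cap E_j^\rho}w_\rho^-=\int_{A_i\cap E_j}w_\rho^-\to\int_{A_i\cap E_j}w^-$. There are finitely many pairs $(i,j)$, so for small $\rho$ we may replace $w,E_j$ by $w_\rho,E_j^\rho$. From now on $w$ is smooth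 in $|z|<7$, the $E_j$ are disjoint unions of components of $\{|z|<7:w<0\}$, and
\begin{equation}\label{eq:lower}
\int_{A_i\cap E_j}w^-\,dA\ge\tfrac12\delta d\qquad\text{for all }i,j.
\end{equation}
If $E$ is a union of such components, then $w=0$ on $\partial E\cap\{|z|<7\}$. Indeed $w\le0$ there by continuity, and if $w(z)<0$ at a limit point $z$ of $E$, then a disc about $z$ lies in one component, which meets $E$, so that $z$ is interior to $E$.

\medskip\noindent\emph{Step 2: global bounds.} This is where the nonnegative circle means $I(t)$ are used. Let $\lambda=\frac1{2\pi}\Delta w$. Then $\lambda(B(0,3))\log2\le I(6)-I(3)\le M$, so $\lambda(B(0,3))\le2M$. Also $\int_{|z|=t}w^-\,d\theta\le\int_{|z|=t}w^+\,d\theta\le2\pi M$, so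
\begin{equation}\label{eq:L1}
\int_{1/2<|z|<3}w^-\,dA\le9\pi M .
\end{equation}

\medskip\noindent\emph{Step 3: a typical pair.} Let $X$ be the union of the exceptional leaves of Proposition~\ref{prop:count} for $w$, that is, of the occupied leaves with $\sup_{3Q}w^+>M\varepsilon^{10}$. Then $|X|\le C_0\varepsilon^\beta$. Put $X_{ij}=A_i\cap E_j\cap X$. The $E_j$ are disjoint, the $A_i$ are disjoint, and every point lies in at most three of the $A_i^*$. Therefore
\[
\sum_{i,j}|E_j\cap A_i^*|\le27\pi,\qquad\sum_{i,j}\lambda(E_j\cap A_i^*)\le6M,\qquad\sum_{i,j}|X_{ij}|\le C_0\varepsilon^\beta .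
\]
There are $k/d$ pairs. For large $k$ some pair $(i,j)$ satisfies, with $V=E_j\cap A_i^*$ and $Y=X_{ij}$,
\begin{equation}\label{eq:good}
|V|\le dk^{-1+\eta},\qquad\lambda(V)\le24M\frac dk,\qquad|Y|\le4C_0\varepsilon^\beta\frac dk,
\end{equation}
because the proportions of pairs that violate these bounds are at most $27\pi k^{-\eta}$, $\frac14$ and $\frac14$. Fix this pair and let $p=-w$, which is positive and superharmonic on $E_j$.

Since $A_i\subset\{|z|<2\}$, each point of $A_i\cap E_j$ lies in a leaf, and it is of one of three kinds: (I) its component of $\{w<0\}$ has diameter less than $\varepsilon$; (II) its component has diameter at least $\varepsilon$ and its leaf is not exceptional; (III) it belongs to $Y$. We bound the integral of $p$ over each kind.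

\medskip\noindent\emph{Step 4: small components.} Let $D\subset E_j$ be a component that meets $A_i$ and has $\operatorname{diam}D<\varepsilon$. As $\varepsilon<d$, we have $D\subset V$. Since $p$ is continuous on $\overline D$ and vanishes on $\partial D$, its greatest harmonic minorant on $D$ is $0$ by the maximum principle, and $p=\int_Dg_D(\cdot,\zeta)\,d\lambda(\zeta)$ by (P2). For $\zeta\in D$ we have $D\subset B(\zeta,\varepsilon)$, so
\[
\int_Dg_D(z,\zeta)\,dA(z)\le2\pi\int_0^\varepsilon t\log\frac\varepsilon t\,dt=\frac\pi2\varepsilon^2,
\]
and $\int_Dp\,dA\le\frac\pi2\varepsilon^2\lambda(D)$. By \eqref{eq:good} the points of kind (I) contribute at most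
\[
\tfrac\pi2\varepsilon^2\lambda(V)\le CMd\,k^{-3-2\eta}.
\]

\medskip\noindent\emph{Step 5: leaves where $w^+$ has decayed.} Let $z$ be of kind (II), let $S$ be its leaf and $Q$ the ancestor of generation $\lceil n/3\rceil$. Then $S$ is occupied and not exceptional, so $w^+\le M\varepsilon^{10}$ on $3Q$. To use \eqref{eq:balance} we need a nearby point where $w\ge0$, and it exists because $E_j$ is thin. The disc $B(z,d)$ lies in $A_i^*$ and has area $\pi d^2>dk^{-1+\eta}\ge|V|$, so it is not contained in $E_j$. If $w$ were negative on the whole disc, the disc would lie in the component of $z$, which is part of $E_j$. So there is $z_0\in B(z,d)$ with $w(z_0)\ge0$. By \eqref{eq:large} and $t_Q=L^{-\lceil n/3\rceil}\ge L^{-1}\varepsilon^{1/3}\ge3d$,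
\[
S\subset B(z_0,2d)\subset B(z,3d)\subset3Q .
\]
Now \eqref{eq:balance} gives $\int_Sw^-\,dA\le\int_{B(z_0,2d)}w^+\,dA\le4\pi d^2M\varepsilon^{10}$. There are at most $25\varepsilon^{-2}$ leaves, so the points of kind (II) contribute at most $CMd\,\varepsilon^8\le CMd\,k^{-8}$.

\medskip\noindent\emph{Step 6: the exceptional set.} By (P2), $p=\int_Vg_V(\cdot,\zeta)\,d\lambda(\zeta)+H$ on $V$, with $H$ harmonic and $0\le H\le p$. The term $H$ carries the influence of the parts of $E_j$ outside $A_i^*$. It is small on $A_i$ because it has to pass through the thin set $V$.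

Extend $H$ by $0$ to $A_i^*$. A boundary point of $V$ in $A_i^*$ lies on $\partial E_j$, where $p=0$, so the extension is continuous. It is nonnegative, harmonic in $V$ and zero off $V$, so it satisfies the local submean inequality at every point of $A_i^*$, and hence the submean inequality on every disc in $A_i^*$. For $z$ in $A_i^{**}=\{\varrho_i-\frac d2<|z|<\varrho_i+\frac{3d}2\}$ we have $B(z,\frac d2)\subset A_i^*$, and \eqref{eq:L1} gives
\[
H(z)\le\frac4{\pi d^2}\int_{B(z,d/2)}w^-\,dA\le36Md^{-2}.
\]
Let $\rho=k^{-1+3\eta/2}$. By \eqref{eq:good}, $|V|\le dk^{-1+\eta}\le k^{-2+3\eta}=\rho^2\le\frac12\pi\rho^2$. So for $B(z,\rho)\subset A_i^{**}$,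
\[
H(z)\le\frac1{\pi\rho^2}\int_{B(z,\rho)\cap V}H\,dA\le\frac12\sup_{B(z,\rho)}H .
\]
A point of $A_i$ is at distance at least $\frac d2$ from the complement of $A_i^{**}$, and each application reduces this distance by at most $\rho$. So the inequality can be iterated $\lfloor d/(2\rho)\rfloor\ge\frac14k^{\eta/2}-1$ times, and
\[
H\le72Md^{-2}\,2^{-k^{\eta/2}/4}\qquad\text{on }A_i .
\]

For the Green potential note that $V\subset B(0,3)\subset B(\zeta,6)$ for $\zeta\in V$, so $g_V(z,\zeta)\le\log\frac6{|z-\zeta|}$. Define $s$ by $\pi s^2=\max(|Y|,\pi k^{-10})$, so that $k^{-5}\le s\le3$. The integrand decreases with $|z-\zeta|$ and is positive on $B(\zeta,6)$, so its integral over a subset of $B(\zeta,6)$ of area at most $\pi s^2$ is largest for the disc $B(\zeta,s)$: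
\[
\int_Yg_V(z,\zeta)\,dA(z)\le2\pi\int_0^st\log\frac6t\,dt=\pi s^2\Bigl(\log\frac6s+\frac12\Bigr)\le C\log k\,\bigl(|Y|+k^{-10}\bigr).
\]
Therefore
\[
\int_Yp\,dA\le C\log k\,\bigl(|Y|+k^{-10}\bigr)\lambda(V)+|Y|\sup_{A_i}H .
\]
The main term carries the gain. By \eqref{eq:good}, $\varepsilon^\beta\le k^{-\beta}=k^{-4\eta}$ and $d\le k^{-1+2\eta}$,
\[
|Y|\,\lambda(V)\le CM\varepsilon^\beta\frac{d^2}{k^2}\le CMd\,k^{-4\eta}k^{-2}k^{-1+2\eta}=CMd\,k^{-3-2\eta}.
\]
Further $k^{-10}\lambda(V)\le CMd\,k^{-11}$, and, since $|Y|\le Cd$ and $d^{-2}\le4k^2$, we have $|Y|\sup_{A_i}H\le CMd\,k^2\,2^{-k^{\eta/2}/4}\le CMd\,k^{-4}$. So the points of kind (III) contribute at most $CMd\,k^{-3-2\eta}\log k$.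

\medskip\noindent\emph{Conclusion.} Adding the three contributions and using \eqref{eq:lower},
\[
\tfrac12k^{-3-\eta}d<\tfrac12\delta d\le\int_{A_i\cap E_j}w^-\,dA\le CMd\,k^{-3-2\eta}\log k .
\]
Thus $k^\eta\le2CM\log k$, which is false for large $k$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Put $\tau_0=\frac13-\frac1{3+\eta}=\frac\eta{3(3+\eta)}$, an absolute constant in $(0,\frac13)$.

\subsection{Functions with few poles}
We prove \eqref{eq:count} for every transcendental meromorphic $f$ of lower order at most $\mu$ that satisfies \eqref{eq:fewpoles}. Let $M=9\cdot64^{\mu+1}$ and $k_0(\mu)=\max(1,k_1(M))$. Let $0<t\le1$ and let $a_1,\dots,a_k\in\mathcal A\setminus\{\infty\}$ be distinct with $\delta(a_j,f)\ge t$. If $k\ge2$, Proposition~\ref{prop:reduction} provides $w$ and $E_1,\dots,E_k$ that satisfy the hypotheses of Proposition~\ref{prop:potential} with $\delta=t$, since $2\pi\delta(a_j,f)\ge t$. So either $k<k_1(M)$ or $t\le k^{-3-\eta}$. In all cases, including $k=1$,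
\[
k\le\max\bigl(k_0(\mu),t^{-1/(3+\eta)}\bigr)\le k_0(\mu)\,t^{-(\frac13-\tau_0)} .
\]
The bound holds for every finite subset of the set in \eqref{eq:count}, hence for the set itself.

\subsection{From the count to the series}
Suppose that \eqref{eq:count} holds with one element of $\mathcal A$ omitted. Let $0<\tau<\tau_0$, $s_1=\frac13-\tau_0$ and $s=\frac13-\tau>s_1>0$. Terms with $\delta=0$ vanish, and the omitted element contributes at most $1$. Grouping the others according to $2^{-l-1}<\delta\le2^{-l}$, we get
\[
\sum_{a\in\mathcal A}\delta(a,f)^s\le1+\sum_{l\ge0}k_0(\mu)\,2^{(l+1)s_1}2^{-ls}=C(\mu,\tau)<\infty .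
\]

\begin{proof}[Proof of Theorem~\ref{thm:entire}]
An entire function has no poles, so it satisfies \eqref{eq:fewpoles}, and the two preceding subsections apply.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mero}]
If $a_0=\infty$, then $\delta(\infty,f)=1$ is exactly \eqref{eq:fewpoles}, and the same two subsections apply.

Let $a_0\ne\infty$ and $F=1/(f-a_0)$. By (N1) and (N2), $T(r,F)=T(r,f)+o(T(r,f))$. So $F$ has the same lower order and the same class $\mathcal A$ as $f$, and $F$ is transcendental because $T(r,F)/\log r\to\infty$. Since $\delta(a_0,f)=1$, we have $N(r,F)=N(r,\frac1{f-a_0})=o(T(r,f))$, so $F$ satisfies \eqref{eq:fewpoles} and hence \eqref{eq:count}.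

The map $a\mapsto b=1/(a-a_0)$, with $\infty\mapsto0$, is a bijection of $\mathcal A\setminus\{a_0\}$ onto $\mathcal A\setminus\{\infty\}$; its inverse is $b\mapsto a_0+1/b$. We show that it preserves deficiencies. For $a\ne\infty,a_0$ we have $F-b=\frac{a-f}{(f-a_0)(a-a_0)}$, and therefore
\[
\frac1{F-b}=-(a-a_0)\Bigl(1+\frac{a-a_0}{f-a}\Bigr),\qquad\frac1{f-a}=-\frac1{(a-a_0)^2}\Bigl(\frac1{F-b}+(a-a_0)\Bigr).
\]
Since $a-a_0$ and its reciprocal are small, (N2) applied to the two identities gives $m(r,\frac1{F-b})=m(r,\frac1{f-a})+o(T(r,f))$, so $\delta(b,F)=\delta(a,f)$. For $a=\infty$ we have $m(r,\frac1F)=m(r,f-a_0)=m(r,f)+o(T(r,f))$, so $\delta(0,F)=\delta(\infty,f)$. Thus \eqref{eq:count} for $F$ is \eqref{eq:count} for $f$ with $\mathcal A\setminus\{a_0\}$, and the bound for the series follows as above.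
\end{proof}

\begin{thebibliography}{9}

\bibitem{hayman}
Hayman, \emph{Meromorphic Functions}.

\bibitem{hormander}
H\"ormander, \emph{Analysis of Linear Partial Differential Operators I}.

\bibitem{ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\bibitem{problems}
\emph{Some Recent Results and Problems in the Theory of Value-Distribution},
\texttt{http://projecteuclid.org/download/pdf\_1/euclid.ndml/1175197942}.

\end{thebibliography}
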